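\title{Freeness over the associated order in totally ramified abelian extensions of unramified $p$-adic fields}

\begin{abstract}
Let $p$ be an odd prime, $K$ a finite unramified extension of $\mathbb{Q}_p$, and $L/K$ a totally ramified abelian extension with group $C\times P$, where $P$ is a $p$-group and $e=|C|$ is prime to $p$. We show that the ring of integers of $L$ is free over its associated order if and only if either $e=1$ and $P$ is elementary abelian, or $P$ is cyclic of order $p^n$ with $n\le 1$, or $n=2$ and $e<p^2$, or $n\ge 3$ and $e<p(p-1)$. It follows that freeness over the associated order passes from $L/K$ to every subextension.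
\end{abstract}

\section{Introduction}

Let $p$ be an odd prime, let $K$ be a finite unramified extension of $\mathbb{Q}_p$ with ring of integers $\mathcal{O}$ and residue field $\kappa=\mathcal{O}/p\mathcal{O}$, and let $L/K$ be a finite, abelian, totally ramified extension with group $G$ and ring of integers $\mathcal{O}_L$. For a subgroup $D$ of a Galois group we write $T_D=\sum_{g\in D}g$ and $\varepsilon_D=T_D/|D|$.

By the normal basis theorem, $L$ is a free $K[G]$-module of rank one. The obvious integral version, $\mathcal{O}_L=\mathcal{O}[G]x$ for some $x$, fails as soon as $p$ divides $|G|$. Indeed, if $1=bx$ with $b\in\mathcal{O}[G]$, then $b$ is $G$-invariant, so $b=cT_G$ with $c\in\mathcal{O}$ and $1=c\operatorname{Tr}_{L/K}(x)$. But $\mathcal{O}_L=\mathcal{O}+\mathfrak{P}_L$, where $\mathfrak{P}_L$ is the maximal ideal, so all traces lie in $|G|\mathcal{O}+p\mathcal{O}=p\mathcal{O}$. The same computation shows that $p^{-1}T_G$ maps $\mathcal{O}_L$ into itself: the group ring $\mathcal{O}[G]$ is too small.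 One therefore passes to the \emph{associated order}
\[
A(L/K)=\{a\in K[G] : a\,\mathcal{O}_L\subseteq\mathcal{O}_L\},
\]
which is the only $\mathcal{O}$-order in $K[G]$ over which $\mathcal{O}_L$ can be free (Lemma~\ref{lem:order}). Conjecture~2.5$'$ of \cite{source} asserts that if $\mathcal{O}_L$ is free over $A(L/K)$, then $\mathcal{O}_{L'}$ is free over $A(L'/K)$ for every intermediate field $L'$. We prove this conjecture.

There is a good reason to expect such a statement. Suppose $\mathcal{O}_L=A(L/K)x$ and let $D=\operatorname{Gal}(L/L')$. Then $\operatorname{Tr}_{L/L'}(x)$ generates the ideal $\operatorname{Tr}_{L/L'}(\mathcal{O}_L)$ over the image of $A(L/K)$ in $K[G/D]$. If $\varepsilon_D\in A(L/K)$, for instance if $p\nmid|D|$, this ideal is $|D|\mathcal{O}_{L'}$ and the conjecture follows. In general the trace ideal is not a $K$-multiple of $\mathcal{O}_{L'}$: for $G\cong(\mathbb{Z}/p)^2$ and $|D|=p$ it is $\mathfrak{P}_{L'}$, by \eqref{eq:single} below with $t=1$. Moreover two ideals of one field can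 behave differently: in a cyclic extension of degree $p^2$ the ring of integers is free over its associated order and the maximal ideal is not (Proposition~\ref{prop:criterion}). So the formal argument does not settle the question. We settle it by listing all $L/K$ for which $\mathcal{O}_L$ is free.

Write $G=C\times P$, where $P$ is the Sylow $p$-subgroup and $e=|C|$ is prime to $p$.

\begin{theorem}\label{thm:main}
The ring $\mathcal{O}_L$ is free over $A(L/K)$ if and only if one of the following holds:
\begin{enumerate}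
\item[(a)] $e=1$ and $P$ is elementary abelian;
\item[(b)] $P$ is cyclic of order $p^n$, and either $n\le1$, or $n=2$ and $e<p^2$, or $n\ge3$ and $e<p(p-1)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
If $\mathcal{O}_L$ is free over $A(L/K)$, then $\mathcal{O}_{L'}$ is free over $A(L'/K)$ for every field $L'$ with $K\subseteq L'\subseteq L$.
\end{corollary}

\begin{proof}
The extension $L'/K$ is abelian and totally ramified with group $C'\times P'$, where $P'$ is a quotient of $P$ and $e'=|C'|$ divides $e$. If (a) holds for $L$, then $e'=1$ and $P'$ is elementary abelian. If (b) holds for $L$, then $P'$ is cyclic of order $p^{n'}$ with $n'\le n$. For $n'\le1$ there is no further condition. For $n'=2$ we have $n\ge2$, hence $e'\le e<p^2$ because $p(p-1)<p^2$. For $n'\ge3$ we have $n\ge3$, hence $e'\le e<p(p-1)$.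
\end{proof}

\begin{example}\label{ex:existence}
By local class field theory the possible groups $G$ are the finite quotients of $\mathcal{O}^\times\cong\kappa^\times\times\mathcal{O}$: for an open subgroup $W$ of $\mathcal{O}^\times$, the group $p^{\mathbb{Z}}\times W$ is the norm group of a totally ramified abelian extension with group $\mathcal{O}^\times/W$. In particular every pair consisting of a cyclic $P$ of order $p^n$ and a divisor $e$ of $|\kappa|-1$ occurs. For $K=\mathbb{Q}_p$ the group $P$ is cyclic and $e\le p-1$, so $\mathcal{O}_L$ is always free. For $[K:\mathbb{Q}_p]=2$ and $e=p^2-1$ we have $p(p-1)<e<p^2$, so for cyclic $P$ of order $p^n$ the ring $\mathcal{O}_L$ is free exactly when $n\le2$.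
\end{example}

The proof rests on three facts. First, over an unramified base the ramification filtration of an abelian $p$-extension depends only on the abstract group, so all traces of ideals can be computed (Section~\ref{sec:ram}). Second, the tame part $C$ splits $\mathcal{O}_L$ into $e$ fractional ideals of the $p$-extension $L^C$, and the problem becomes one about ideals. Third, a free ideal imposes conditions on every subfield: its trace is free, and the associated order of the trace preserves the intersection of the ideal with the subfield (both in Section~\ref{sec:free}). Section~\ref{sec:first} shows these conditions at work in the smallest cases and explains the bound $p^2$. Section~\ref{sec:cyclic} determines all free ideals for cyclic $P$. For non-cyclic $P$ we find non-free ideals for the groups $(\mathbb{Z}/p)^2$ and $(\mathbb{Z}/p^2)^s$ (Section~\ref{sec:obstructions}) and reduce every other group to these by a trace (Section~\ref{sec:noncyclic}).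

\section{Ramification and traces}\label{sec:ram}

All fields $M$ below are finite and totally ramified over $K$. We write $v_M$ for the normalized valuation, $\mathfrak{P}_M$ for the maximal ideal, and $\mathfrak{P}_M^h$ ($h\in\mathbb{Z}$) for the fractional ideals. Then $v_M(p)=[M:K]$, the residue field of $M$ is $\kappa$, and $\mathfrak{P}_M^h=\mathcal{O}y+\mathfrak{P}_M^{h+1}$ whenever $v_M(y)=h$. For $M'\subseteq M$ let $d(M/M')$ be the $v_M$-exponent of the different of $M/M'$. Transitivity of the different reads $d(M/M'')=d(M/M')+[M:M']\,d(M'/M'')$.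

\begin{lemma}\label{lem:trace}
Let $M'\subseteq M$ and $\operatorname{Tr}=\operatorname{Tr}_{M/M'}$.
\begin{enumerate}
\item[(i)] $\operatorname{Tr}(\mathfrak{P}_M^h)=\mathfrak{P}_{M'}^{a}$ with $a=\lfloor (h+d(M/M'))/[M:M']\rfloor$.
\item[(ii)] If $\operatorname{Tr}(\mathfrak{P}_M^h)=\mathfrak{P}_{M'}^a$ and $\operatorname{Tr}(\mathfrak{P}_M^{h+1})=\mathfrak{P}_{M'}^{a+1}$, then $v_M(y)=h$ implies $v_{M'}(\operatorname{Tr}y)=a$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (i) is in \cite[Chapter~III, \S3]{serre}. For (ii), taking traces in $\mathfrak{P}_M^h=\mathcal{O}y+\mathfrak{P}_M^{h+1}$ gives $\mathfrak{P}_{M'}^a=\mathcal{O}\operatorname{Tr}y+\mathfrak{P}_{M'}^{a+1}$.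
\end{proof}

Let $N/K$ be Galois with group $\Gamma$ and uniformizer $\pi$. The \emph{lower ramification groups} are $\Gamma_u=\{g\in\Gamma: v_N(g\pi-\pi)\ge u+1\}$ for $u\ge0$. For a subgroup $D$, viewed as the group of $N/N^D$, one has $D_u=D\cap\Gamma_u$, and Hilbert's formula gives $d(N/N^D)=\sum_{u\ge0}(|D_u|-1)$, the sum over integers $u$. We say that $D$ has the \emph{single break} $t$ if $D_t=D$ and $D_{t+1}=1$. Then $d(N/N^D)=(t+1)(|D|-1)$, and
\begin{equation}\label{eq:single}
\operatorname{Tr}_{N/N^D}(\mathfrak{P}_N^h)=\mathfrak{P}_{N^D}^{\,\lfloor (h+(t+1)(|D|-1))/|D|\rfloor}.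
\end{equation}

\begin{lemma}\label{lem:R}
Let $g\in\Gamma_t\setminus\Gamma_{t+1}$ with $t\ge1$, and let $y\in N^\times$. Then $v_N((g-1)y)\ge v_N(y)+t$, with equality if $p\nmid v_N(y)$.
\end{lemma}

\begin{proof}
Write $g\pi=\pi(1+\eta)$ with $v_N(\eta)=t$, and $y=\sum_{i\ge v_N(y)}c_i\pi^i$ with each $c_i\in\mathcal{O}$ zero or a unit. Since $(1+\eta)^i-1\in i\eta+\eta^2\mathcal{O}_N$, the element $(g-1)\pi^i=\pi^i((1+\eta)^i-1)$ has valuation at least $i+t$, with equality if $p\nmid i$. As $g$ fixes the $c_i$, the claim follows term by term.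
\end{proof}

The \emph{upper ramification groups} $\Gamma^w$ ($w\ge0$ real) are related to the lower ones by $\Gamma^w=\Gamma_{\psi(w)}$, where $\psi(w)=\int_0^w[\Gamma:\Gamma^x]\,dx$ is Herbrand's function. If $\Gamma$ is abelian, the reciprocity map of local class field theory sends $\mathcal{O}^\times$ onto $\Gamma$ and sends $U^{(i)}=1+p^i\mathcal{O}$ onto $\Gamma^w$ for $i-1<w\le i$, $i\ge1$. We write abelian $p$-groups additively when we form $p^kP$.

\begin{lemma}\label{lem:filtration}
Let $N/K$ be abelian with group a $p$-group $P$ of exponent $p^m$. Put $t_0=0$ and $t_i=\sum_{k=0}^{i-1}[P:p^kP]$. Then $P_0=P$, $P_u=p^{i-1}P$ for $t_{i-1}<u\le t_i$, and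
\begin{equation}\label{eq:different}
d(N/K)=d_P:=(m+1)|P|-1-\sum_{k=0}^{m-1}[P:p^kP].
\end{equation}
For every subgroup $D$ of $P$,
\begin{equation}\label{eq:trace}
\operatorname{Tr}_{N/N^D}(\mathfrak{P}_N^h)=\mathfrak{P}_{N^D}^{\,\lfloor (h+d_P)/|D|\rfloor-d_{P/D}}.
\end{equation}
\end{lemma}

\begin{proof}
The roots of unity in $\mathcal{O}^\times$ have order prime to $p$ and map trivially to $P$, so $U^{(1)}$ maps onto $P$. Since $p$ is odd and $K$ is unramified, the logarithm is an isomorphism $U^{(1)}\to p\mathcal{O}$ carrying $U^{(i)}$ onto $p^i\mathcal{O}$. Thus $U^{(i)}=(U^{(1)})^{p^{i-1}}$, and $P^w=p^{i-1}P$ for $i-1<w\le i$. Integrating, $\psi(i)=t_i$, which gives the lower filtration. By Hilbert's formula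
\[
d(N/K)=|P|-1+\sum_{k=0}^{m-1}[P:p^kP]\,(|p^kP|-1),
\]
and this is \eqref{eq:different}. By transitivity $d(N/N^D)=d_P-|D|\,d_{P/D}$, and \eqref{eq:trace} follows from Lemma~\ref{lem:trace}(i).
\end{proof}

This is the main use of the hypotheses on $p$ and $K$. For $p=2$ the key identity fails already over $\mathbb{Q}_2$, where the squares of $1+2\mathbb{Z}_2$ form $1+8\mathbb{Z}_2$. Three special cases of the lemma occur repeatedly.
\begin{itemize}
\item If $E$ is elementary abelian of order $q>1$, it has the single break $1$ and $d_E=2q-2$.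
\item If $P$ has exponent $p^2$ and $[P:pP]=q$, then $P_1=P$, $P_u=pP$ for $2\le u\le 1+q$, $P_{2+q}=1$, and $d_P=3|P|-q-2$.
\item If $P$ is cyclic of order $p^j$, $j\ge1$, its subgroup of order $p$ has the single break $1+p+\dots+p^{j-1}$.
\end{itemize}

To prove that a lattice is generated by one element we shall work modulo $p$. If $\Gamma=\langle\gamma_1\rangle\times\dots\times\langle\gamma_s\rangle$ is an abelian $p$-group and $X_i=\gamma_i-1$, then $\kappa[\Gamma]=\kappa[X_1,\dots,X_s]/(X_1^{|\gamma_1|},\dots,X_s^{|\gamma_s|})$, where $|\gamma_i|$ is the order of $\gamma_i$. Canceling $Y-1$ in $(Y-1)^p\equiv Y^p-1\pmod p$ gives $(Y-1)^{p-1}=1+Y+\dots+Y^{p-1}+p\,h(Y)$ with $h\in\mathbb{Z}[Y]$, and $Y=1$ gives $h(1)=-1$. Hence there is $r\in\mathbb{Z}[Y]$ such that every $\gamma$ of order $p$ satisfies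
\begin{equation}\label{eq:binomial}
(\gamma-1)^{p-1}=T_{\langle\gamma\rangle}-p+p(\gamma-1)\,r(\gamma).
\end{equation}

\begin{lemma}\label{lem:socle}
Let $\Lambda$ be an $\mathcal{O}[\Gamma]$-module that is free of rank $a_1\cdots a_s$ over $\mathcal{O}$, where $1\le a_i\le|\gamma_i|$, and suppose that $X_i^{a_i}\Lambda\subseteq p\Lambda$ for all $i$. If $x\in\Lambda$ satisfies $X_1^{a_1-1}\cdots X_s^{a_s-1}x\notin p\Lambda$, then $\Lambda=\mathcal{O}[\Gamma]x$.
\end{lemma}

\begin{proof}
The quotient $\Lambda/p\Lambda$ is a module over $\bar B=\kappa[X_1,\dots,X_s]/(X_1^{a_1},\dots,X_s^{a_s})$, and both have dimension $a_1\cdots a_s$ over $\kappa$. Every nonzero ideal of $\bar B$ contains the top monomial $\prod X_i^{a_i-1}$: given $b\ne0$ in the ideal, choose a monomial $\prod X_i^{\alpha_i}$ of least degree occurring in $b$ and multiply $b$ by $\prod X_i^{a_i-1-\alpha_i}$. Every other monomial of $b$ has some exponent greater than $\alpha_i$ and is killed. So the map $\bar B\to\Lambda/p\Lambda$, $b\mapsto bx$,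 has zero kernel. It is then bijective, and Nakayama's lemma applies.
\end{proof}

\section{Free ideals, descent, and removal of the tame part}\label{sec:free}

Let $N/K$ be abelian with group $\Gamma$. An \emph{order} in $K[\Gamma]$ is a subring that is a finitely generated $\mathcal{O}$-module spanning $K[\Gamma]$. For a fractional ideal $I$ of $N$ the ring $A(I)=\{a\in K[\Gamma]:aI\subseteq I\}$ is an order: it contains $\mathcal{O}[\Gamma]$ and embeds in $\operatorname{End}_{\mathcal{O}}(I)$. We call $I$ \emph{free} if it is a free $A(I)$-module. Since $A(pI)=A(I)$, the ideal $pI$ is free if and only if $I$ is, so the freeness of $\mathfrak{P}_N^h$ depends only on $h$ modulo $|\Gamma|$.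

\begin{lemma}\label{lem:order}
If $I$ is free over an order $B$ in $K[\Gamma]$, then $I=Bx$ for some $x$. If $I=Bx$ for an order $B$, then $B=A(I)$ and $I$ is free.
\end{lemma}

\begin{proof}
Both $I$ and $B$ have $\mathcal{O}$-rank $|\Gamma|$, which gives the first claim. If $I=Bx$, then $N=K[\Gamma]x$, so $a\mapsto ax$ is injective on $K[\Gamma]$ by dimension. We have $B\subseteq A(I)$, and $a\in A(I)$ gives $ax\in Bx$, hence $a\in B$.
\end{proof}

For $D\le\Gamma$ let $\pi_D:K[\Gamma]\to K[\Gamma/D]$ be the projection. An element $a\in K[\Gamma]$ acts on $N^D$ as $\pi_D(a)$. The next lemma is the source of every non-freeness result in the paper.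

\begin{lemma}[Descent]\label{lem:descent}
Let $I$ be free and $D\le\Gamma$, and put $J=\operatorname{Tr}_{N/N^D}(I)$. Then $J$ is free, $A(J)=\pi_D(A(I))$, and $A(J)$ preserves $I\cap N^D$.
\end{lemma}

\begin{proof}
Let $A=A(I)$ and $I=Ax$. Since $\Gamma$ is abelian, $T_D(ax)=aT_Dx=\pi_D(a)T_Dx$, so $J=\pi_D(A)\,T_Dx$, and Lemma~\ref{lem:order} gives the first two claims. The elements of $A$ preserve $I$ and commute with $D$, so they preserve $I\cap N^D$.
\end{proof}

We return to $L/K$ with group $C\times P$ and put $N=L^C$, so that $\operatorname{Gal}(N/K)=P$.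

\begin{proposition}\label{prop:tame}
The ring $\mathcal{O}_L$ is free over $A(L/K)$ if and only if the $e$ ideals
\begin{equation}\label{eq:Ii}
I_i=\mathfrak{P}_N^{-\lfloor i|P|/e\rfloor}\qquad(0\le i<e)
\end{equation}
of $N$ are all free.
\end{proposition}

\begin{proof}
The extension $L^P/K$ is totally and tamely ramified of degree $e$, so $L^P=K(\varpi)$ with $\varpi^e$ a uniformizer of $K$. Being Galois, it contains the group $\mu_e$ of $e$-th roots of unity, and $\mu_e\subset K$ because $K(\mu_e)/K$ is unramified. The map $\chi:C\to\mu_e$, $c\mapsto c\varpi/\varpi$, is an isomorphism, and $C$ acts on the summand $\varpi^iN$ of $L=\bigoplus_{i=0}^{e-1}\varpi^iN$ through $\chi^i$. The projection onto this summand is the idempotent $\eta_i=e^{-1}\sum_{c\in C}\chi(c)^{-i}c$, which lies in $\mathcal{O}[C]\subseteq A(L/K)$. Hence $\mathcal{O}_L=\bigoplus_i(\mathcal{O}_L\cap\varpi^iN)$. For $y\in N$ we have $v_L(\varpi^iy)=i|P|+e\,v_N(y)$, and this is nonnegative exactly when $v_N(y)\ge-\lfloor i|P|/e\rfloor$. So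 $\mathcal{O}_L=\bigoplus_i\varpi^iI_i$. Now $K[G]=\bigoplus_i\eta_iK[P]$, and since $P$ fixes $\varpi$, the element $\eta_ib$ sends $\varpi^iy$ to $\varpi^i(by)$ and kills the other summands. Thus $A(L/K)=\bigoplus_i\eta_iA(I_i)$, and $x=\sum_i\varpi^ix_i$ generates $\mathcal{O}_L$ if and only if $x_i$ generates $I_i$ for each $i$.
\end{proof}

For $P=1$ every $I_i$ equals $\mathcal{O}$, and $\mathcal{O}_L=\mathcal{O}[G](1+\varpi+\dots+\varpi^{e-1})$. In general $I_0=\mathcal{O}_N$, and the exponents in \eqref{eq:Ii} sample the period $(-|P|,0]$ at spacing about $|P|/e$. The larger $e$ is, the more ideals of $N$ must be free. This is why Theorem~\ref{thm:main} bounds $e$ from above. From now on we study ideals in abelian $p$-extensions.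

\section{Elementary abelian groups and the first obstruction}\label{sec:first}

Let $F/K$ have elementary abelian group $E$ of order $q>1$. By \eqref{eq:single} with $t=1$, the traces of $\mathcal{O}_F$, $\mathfrak{P}_F$, $\mathfrak{P}_F^2$ to $K$ have exponents $\lfloor(2q-2)/q\rfloor=1$, $\lfloor(2q-1)/q\rfloor=1$ and $2$. With Lemma~\ref{lem:trace}(ii) we obtain
\begin{equation}\label{eq:elem}
p^{-1}T_E\,\mathcal{O}_F=p^{-1}T_E\,\mathfrak{P}_F=\mathcal{O},\qquad v_F(u)=1\ \Longrightarrow\ \operatorname{Tr}_{F/K}(u)\in p\mathcal{O}^\times .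
\end{equation}
In particular $p^{-1}T_E$ preserves $\mathcal{O}_F$ and does not preserve $\mathfrak{P}_F$.

\begin{proposition}\label{prop:elem}
If $v_F(u)=1$, then $\mathfrak{P}_F=\mathcal{O}[E]u$ and $\mathcal{O}_F=(\mathcal{O}[E]+\mathcal{O}p^{-1}T_E)u$. Both ideals are free.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:socle} to $\Lambda=\mathfrak{P}_F$ with all $a_i=p$. By \eqref{eq:binomial} the top monomial is congruent to $T_E$ modulo $p\mathcal{O}[E]$, and $T_Eu$ has valuation $q$ by \eqref{eq:elem}, so it is not in $p\mathfrak{P}_F=\mathfrak{P}_F^{q+1}$. This gives the first equality. The second follows from $\mathcal{O}_F=\mathfrak{P}_F+\mathcal{O}$ and $p^{-1}T_Eu\in\mathcal{O}^\times$. Finally $\mathcal{O}[E]+\mathcal{O}p^{-1}T_E$ is an order, because $gT_E=T_E$ for $g\in E$ and $(p^{-1}T_E)^2=(q/p)\,p^{-1}T_E$.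
\end{proof}

One level higher the descent lemma produces a first non-free ideal. The reader may take $s=1$, the cyclic group of order $p^2$; the argument is the same for all $s$, and larger $s$ is needed later.

\begin{proposition}\label{prop:PM}
Let $M/K$ have group $Q\cong(\mathbb{Z}/p^2)^s$ with $s\ge1$. Put $q=p^s$, $H=pQ$, $F=M^H$. Then
\begin{equation}\label{eq:MF}
\operatorname{Tr}_{M/F}(\mathcal{O}_M)=\operatorname{Tr}_{M/F}(\mathfrak{P}_M)=p\mathcal{O}_F,
\end{equation}
and $\mathfrak{P}_M$ is not free.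
\end{proposition}

\begin{proof}
The subgroup $H$ has order $q$ and the single break $1+q$, so $d(M/F)=(q+2)(q-1)=q^2+q-2$. For $h=0,1$ we get $\lfloor(h+q^2+q-2)/q\rfloor=q$, and $\mathfrak{P}_F^q=p\mathcal{O}_F$. The group $E=Q/H$ of $F/K$ is elementary abelian. If $\mathfrak{P}_M$ were free, then by Lemma~\ref{lem:descent} the order $A(p\mathcal{O}_F)=A(\mathcal{O}_F)$ would preserve $\mathfrak{P}_M\cap F=\mathfrak{P}_F$. But it contains $p^{-1}T_E$, which does not.
\end{proof}

\begin{example}\label{ex:p2}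
Let $P$ be cyclic of order $p^2$. The exponents $-\lfloor ip^2/e\rfloor$ lie between $-(p^2-1)$ and $0$, and $\mathfrak{P}_N^{-(p^2-1)}=p^{-1}\mathfrak{P}_N$ is not free. This ideal occurs among the $I_i$ if and only if $ip^2/e\ge p^2-1$ for some $i\le e-1$, that is, if and only if $(e-1)p^2\ge e(p^2-1)$, or $e\ge p^2$. So $e<p^2$ is necessary for $\mathcal{O}_L$ to be free. The next section shows that the ideals $p^a\mathfrak{P}_N$ are the only non-free ones, so that the condition is also sufficient.
\end{example}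

\section{Cyclic groups}\label{sec:cyclic}

Let $P$ be cyclic of order $p^n$, and let $K=N_0\subset N_1\subset\dots\subset N_n=N$ be the tower with $[N_j:K]=p^j$. Put $\Gamma_j=\operatorname{Gal}(N_j/K)$ and $\mathfrak{P}_j=\mathfrak{P}_{N_j}$. We climb the tower one step at a time. Proposition~\ref{prop:PM} shows that freeness at the lower level is not enough to carry the induction: we must also know whether the associated order of an ideal preserves the next smaller ideal. So we define
\[
\mathcal{F}_j=\{k\in\mathbb{Z}:\mathfrak{P}_j^k\text{ is free}\},\qquad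
\mathcal{S}_j=\{k\in\mathcal{F}_j:A(\mathfrak{P}_j^k)\text{ preserves }\mathfrak{P}_j^{k+1}\}.
\]
At the bottom $A(p^k\mathcal{O})=\mathcal{O}$, so $\mathcal{F}_0=\mathcal{S}_0=\mathbb{Z}$.

Fix $j\ge1$, let $Z=\operatorname{Gal}(N_j/N_{j-1})$ and $\varepsilon=\varepsilon_Z$. The break of $Z$ is $1+p+\dots+p^{j-1}$, so $d(N_j/N_{j-1})=(p-1)+(p^j-1)$. The trace of $\mathfrak{P}_j^k$ has exponent $p^{j-1}+\lfloor(k+p-2)/p\rfloor$, and dividing by $p$ removes the term $p^{j-1}$. Therefore
\begin{equation}\label{eq:step}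
\varepsilon\,\mathfrak{P}_j^k=\mathfrak{P}_{j-1}^{\lceil(k-1)/p\rceil},\qquad \mathfrak{P}_j^k\cap N_{j-1}=\mathfrak{P}_{j-1}^{\lceil k/p\rceil}.
\end{equation}
The idempotent $\varepsilon$ splits $K[\Gamma_j]$ as $K[\Gamma_{j-1}]\times K'$ with $K'=K[Y]/(\Phi_{p^j}(Y))$, where $\Phi_{p^j}$ is the cyclotomic polynomial, and it splits $N_j$ as $N_{j-1}\oplus W$ with $W=(1-\varepsilon)N_j$. Here we use again that $K$ is unramified: $\Phi_{p^j}(Y+1)$ is an Eisenstein polynomial over $\mathcal{O}$, so $K'=K(\zeta_{p^j})$ is a field, and the image $\mathcal{O}'=\mathcal{O}[\zeta_{p^j}]$ of $\mathcal{O}[\Gamma_j]$ is its valuation ring, with residue field $\kappa$ and uniformizer $\lambda=\zeta_{p^j}-1$. (If $K$ contained $\zeta_p$, then already for $j=1$ the algebra $K'$ would be a product of $p-1$ fields.) By the normal basis theorem $W$ is a line over $K'$. Hence every $\mathcal{O}[\Gamma_j]$-lattice in $W$ is a free $\mathcal{O}'$-module of rank one, and its stabilizer in $K'$ is $\mathcal{O}'$. The component $W$ causes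 no difficulty by itself; what matters is how an ideal is glued from its two projections.

The two exponents in \eqref{eq:step} agree unless $k\equiv1\pmod p$.

\begin{lemma}[Split case]\label{lem:split}
Let $k\not\equiv1\pmod p$ and $l=\lceil k/p\rceil$. Then $\mathfrak{P}_j^k=\mathfrak{P}_{j-1}^{l}\oplus V$ with $V$ an $\mathcal{O}'$-lattice in $W$, we have $A(\mathfrak{P}_j^k)=A(\mathfrak{P}_{j-1}^{l})\times\mathcal{O}'$, and $k\in\mathcal{F}_j$ if and only if $l\in\mathcal{F}_{j-1}$.
\end{lemma}

\begin{proof}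
By \eqref{eq:step}, $\varepsilon$ preserves $I=\mathfrak{P}_j^k$, so $I=\varepsilon I\oplus(1-\varepsilon)I$. The associated order is the product of the stabilizers of the two summands, and the second summand is free over $\mathcal{O}'$.
\end{proof}

\begin{lemma}[Glued case]\label{lem:glued}
Let $k=1+pl$. Then $k\in\mathcal{F}_j$ if and only if $l\in\mathcal{S}_{j-1}$, and in that case $A(\mathfrak{P}_j^k)\subseteq A(\mathfrak{P}_{j-1}^l)\times\mathcal{O}'$.
\end{lemma}

\begin{proof}
Let $I=\mathfrak{P}_j^k$ and $V=(1-\varepsilon)I$. By \eqref{eq:step}, $\varepsilon I=\mathfrak{P}_{j-1}^l$ and $I\cap N_{j-1}=\mathfrak{P}_{j-1}^{l+1}$. The order $A(I)$ preserves $\varepsilon I$ and $V$, which gives the inclusion. If $I$ is free, Lemma~\ref{lem:descent} with $D=Z$ says that $l\in\mathcal{S}_{j-1}$.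

Conversely let $l\in\mathcal{S}_{j-1}$, $A_1=A(\mathfrak{P}_{j-1}^l)$ and $\mathfrak{P}_{j-1}^l=A_1y$. Since $\mathfrak{P}_{j-1}^{l+1}$ is an $A_1$-submodule, $\mathfrak{P}_{j-1}^{l+1}=\mathfrak{n}y$ for an ideal $\mathfrak{n}$ of $A_1$; it follows that $y\notin\mathfrak{P}_{j-1}^{l+1}$ and $\mathfrak{P}_{j-1}^l=\mathcal{O}y+\mathfrak{P}_{j-1}^{l+1}$. Choose $x\in I$ with $\varepsilon x=y$, and put $z=(1-\varepsilon)x$ and $V'=I\cap W$. For $w\in I$ write $\varepsilon w=cy+y'$ with $c\in\mathcal{O}$ and $y'\in\mathfrak{P}_{j-1}^{l+1}\subseteq I$. Then $w-cx-y'\in V'$, so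
\[
I=\mathcal{O}x+\mathfrak{P}_{j-1}^{l+1}+V',\qquad V=\mathcal{O}z+V'.
\]
We have $pz=px-py\in V'$ because $py\in\mathfrak{P}_{j-1}^{l+1}$, and $V'\ne V$ because $\varepsilon$ does not preserve $I$. So $V/V'\cong\kappa$. As $V'$ is an $\mathcal{O}'$-submodule and $\mathcal{O}'$ has residue field $\kappa$, this forces $V'=\lambda V$, and then $V=\mathcal{O}'z$ by Nakayama's lemma. The set $B=\mathcal{O}\cdot1+(\mathfrak{n}\times\lambda\mathcal{O}')$ is an order, since $\mathfrak{n}\times\lambda\mathcal{O}'$ is an ideal of full rank in $A_1\times\mathcal{O}'$. Finally $Bx=\mathcal{O}x+\mathfrak{n}y+\lambda\mathcal{O}'z=I$, and Lemma~\ref{lem:order} applies.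
\end{proof}

\begin{lemma}\label{lem:S}
For $j\ge1$ we have $\mathcal{S}_j=\{k\in\mathcal{F}_j:p\nmid k\}$.
\end{lemma}

\begin{proof}
Let $k\in\mathcal{F}_j$. If $p\mid k$, then $\varepsilon\in A(\mathfrak{P}_j^k)$ by Lemma~\ref{lem:split}, while $\varepsilon\mathfrak{P}_j^{k+1}=\mathfrak{P}_{j-1}^{k/p}$ contains elements of $v_{N_j}$-valuation $k$. So $k\notin\mathcal{S}_j$. Let $p\nmid k$. Then $k+1\not\equiv1\pmod p$ and $\lceil(k+1)/p\rceil=\lceil k/p\rceil$, so $\mathfrak{P}_j^{k+1}=\mathfrak{P}_{j-1}^{\lceil k/p\rceil}\oplus V$ by Lemma~\ref{lem:split}. If $k\not\equiv1$, this is preserved by $A(\mathfrak{P}_j^k)=A(\mathfrak{P}_{j-1}^{\lceil k/p\rceil})\times\mathcal{O}'$. If $k=1+pl$, then $\lceil k/p\rceil=l+1$ and $l\in\mathcal{S}_{j-1}$, so it is preserved by $A(\mathfrak{P}_{j-1}^l)\times\mathcal{O}'$, which contains $A(\mathfrak{P}_j^k)$ by Lemma~\ref{lem:glued}.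
\end{proof}

\begin{proposition}\label{prop:criterion}
For $k\in\mathbb{Z}$ put $k_n=k$ and $k_{j-1}=\lceil(k_j-1)/p\rceil$. Then $\mathfrak{P}_n^k$ is free if and only if $k_j\not\equiv1\pmod{p^2}$ for all $j$ with $2\le j\le n$. With $u_j=1-k_j$ the condition is $p^2\nmid u_j$, and
\begin{equation}\label{eq:u}
u_{n-t}=\Bigl\lfloor\frac{u_n+p+p^2+\dots+p^t}{p^t}\Bigr\rfloor\qquad(0\le t\le n).
\end{equation}
\end{proposition}

\begin{proof}
In both Lemma~\ref{lem:split} and Lemma~\ref{lem:glued} the exponent $l$ attached to $k_j$ is $k_{j-1}$. With Lemma~\ref{lem:S} and $\mathcal{S}_0=\mathbb{Z}$ they say that $k_j\in\mathcal{F}_j$ if and only if $k_{j-1}\in\mathcal{F}_{j-1}$ and we are not in the situation $j\ge2$, $k_j=1+pk_{j-1}$, $p\mid k_{j-1}$. The excluded situation is $j\ge2$, $k_j\equiv1\pmod{p^2}$, and the criterion follows by induction on $j$. Next, $u_{j-1}=1-\lceil-u_j/p\rceil=1+\lfloor u_j/p\rfloor$. Formula \eqref{eq:u} follows by induction on $t$, using $\lfloor\lfloor x\rfloor/p\rfloor=\lfloor x/p\rfloor$.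
\end{proof}

Thus all ideals are free for $n\le1$, and for $n=2$ the non-free ideals are the $p^a\mathfrak{P}_2$. For $n=3$ a new failure can occur one level down. Take $p=3$, $e=8$, $i=7$ (see Example~\ref{ex:existence}): then $k_3=-\lfloor 7\cdot27/8\rfloor=-23$ and $k_2=-8\equiv1\pmod 9$. The following computation finds all such failures.

\begin{proposition}\label{prop:cyclic}
If $P$ is cyclic, then $\mathcal{O}_L$ is free over $A(L/K)$ if and only if condition \textup{(b)} of Theorem~\textup{\ref{thm:main}} holds.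
\end{proposition}

\begin{proof}
For $n\le1$ all ideals of $N$ are free, and Proposition~\ref{prop:tame} applies. Let $n\ge2$. For $I_i$ we have $u_n=1+a$ with $a=\lfloor ip^n/e\rfloor$. Put $g_t=1+p+\dots+p^t$ and $g_{-1}=0$, and let $0\le t\le n-2$. By \eqref{eq:u}, $u_{n-t}=\lfloor(a+g_t)/p^t\rfloor$, so $p^2\mid u_{n-t}$ if and only if there is an integer $b$ with $p^{t+2}b\le a+g_t<p^{t+2}b+p^t$, that is,
\[
p^{t+2}b-g_t\le a<p^{t+2}b-g_{t-1}.
\]
The bounds are integers, so we may replace $a$ by $ip^n/e$. Dividing by $p^{t+2}$, the condition becomes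
\[
\frac{be-ip^{n-t-2}}{e}\in J_t:=\Bigl(\sum_{r=3}^{t+2}p^{-r},\ \sum_{r=2}^{t+2}p^{-r}\Bigr].
\]
Since $p\nmid e$, the numerator $be-ip^{n-t-2}$ takes every integer value as $i$ runs over $0,\dots,e-1$ and $b$ over $\mathbb{Z}$. Hence some $I_i$ fails to be free if and only if $J_0\cup\dots\cup J_{n-2}$ contains an integer multiple of $1/e$. Put $\Sigma_n=\sum_{r=2}^np^{-r}$. Every $J_t$ lies in $(0,\Sigma_n]$. Moreover $J_0=(0,p^{-2}]$, and $J_{n-2}$ has right endpoint $\Sigma_n$ and left endpoint less than $\sum_{r\ge3}p^{-r}=p^{-2}/(p-1)<p^{-2}$. So the union is $(0,\Sigma_n]$, and it contains a multiple of $1/e$ if and only if $1/e\le\Sigma_n$. Therefore $\mathcal{O}_L$ is free if and only if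
\[
e<\frac1{\Sigma_n}=\frac{p^n(p-1)}{p^{n-1}-1}=p(p-1)+\frac{p(p-1)}{p^{n-1}-1}.
\]
For $n=2$ the bound is $p^2$. For $n\ge3$ the last fraction is positive and at most $p/(p+1)<1$, so the condition is $e\le p(p-1)$, which means $e<p(p-1)$ because $p\nmid e$.
\end{proof}

\begin{remark}
For cyclic $P$ heredity holds ideal by ideal: if $n\ge1$ and $\mathfrak{P}_n^k$ is free, so is $\mathfrak{P}_n^k\cap N_{n-1}=\mathfrak{P}_{n-1}^{\lceil k/p\rceil}$. For $k\not\equiv1\pmod p$ this is Lemma~\ref{lem:split}. For $k=1+pl$ it follows from Lemma~\ref{lem:glued} and the implication $l\in\mathcal{S}_j\Rightarrow l+1\in\mathcal{F}_j$, which we prove by induction on $j$. The case $j=0$ is trivial. Let $j\ge1$ and $l\in\mathcal{S}_j$. Then $p\nmid l$, so by Lemma~\ref{lem:split} it suffices to show $\lceil(l+1)/p\rceil=\lceil l/p\rceil\in\mathcal{F}_{j-1}$. If $l\not\equiv1\pmod p$, this holds by Lemma~\ref{lem:split}. If $l=1+pl'$, then $l'\in\mathcal{S}_{j-1}$, and $\lceil l/p\rceil=l'+1\in\mathcal{F}_{j-1}$ by induction.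
\end{remark}

\section{Two obstructions in rank at least two}\label{sec:obstructions}

\subsection{The group $(\mathbb{Z}/p)^2$}

The obstruction here comes from idempotents. Descent to each of the subfields of degree $p$ puts an idempotent into a quotient of $A(I)$. Together these force $A(I)$ to contain $\varepsilon_E$, which is too large to preserve $I$.

\begin{proposition}\label{prop:rank2}
Let $F/K$ have group $E\cong(\mathbb{Z}/p)^2$ and let $p\le c\le p^2-1$. Then $I=\mathfrak{P}_F^{1-c}$ is not free.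
\end{proposition}

\begin{proof}
Suppose $I$ is free and let $A=A(I)$. Let $D\le E$ have order $p$ and $F'=F^D$. By \eqref{eq:single} with $t=1$ the trace of $I$ to $F'$ has exponent $\lfloor(2p-1-c)/p\rfloor=2-\lceil(c+1)/p\rceil=1-c'$, where $c'=\lfloor c/p\rfloor\in[1,p-1]$. The trace of $\mathfrak{P}_{F'}^{1-c'}$ to $K$ has exponent $\lfloor(2p-1-c')/p\rfloor=1$. Hence $\varepsilon_{E/D}\mathfrak{P}_{F'}^{1-c'}=\mathcal{O}$, and $\mathcal{O}\subseteq\mathfrak{P}_{F'}^{1-c'}$ because $c'\ge1$; this is where $c\ge p$ is used. By Lemma~\ref{lem:descent}, $\varepsilon_{E/D}\in\pi_D(A)$.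

A commutative algebra that is finitely generated as a module over the complete discrete valuation ring $\mathcal{O}$ is a finite product of local rings. So $A=\prod_\nu A\omega_\nu$ with orthogonal idempotents $\omega_\nu$ of sum $1$ and each $A\omega_\nu$ local. Characters of $E$ extend to $K$-algebra homomorphisms from $K[E]$ to an algebraic closure of $K$, and an element of $K[E]$ is determined by its values under all of them. The trivial character takes the value $1$ on exactly one $\omega_\nu$; call it $\omega$. The ring $\pi_D(A\omega)$ is a nonzero quotient of a local ring, so it is local, and its only nonzero idempotent is its identity $\pi_D(\omega)$. It contains $\varepsilon_{E/D}\pi_D(\omega)=\varepsilon_{E/D}$. Hence $\pi_D(\omega)=\varepsilon_{E/D}$ for every $D$ of order $p$. A nontrivial character of $E$ has kernel $D$ of order $p$, so it factors through $\pi_D$ and vanishes on $\omega$. Thus $\omega=\varepsilon_E$, and $\varepsilon_E\in A$.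

On the other hand $\operatorname{Tr}_{F/K}(I)$ has exponent $\lfloor(2p^2-1-c)/p^2\rfloor=1$, so $\varepsilon_EI=p^{-1}\mathcal{O}$, while $v_F(p^{-1})=-p^2<1-c$ shows $p^{-1}\notin I$. Both facts use $c\le p^2-1$. This is a contradiction.
\end{proof}

For $c=0$ and $c=1$ the ideal is free by Proposition~\ref{prop:elem}, so a lower bound on $c$ cannot be dropped.

\subsection{The group $(\mathbb{Z}/p^2)^s$}

\begin{proposition}\label{prop:OM}
Let $M/K$ have group $Q\cong(\mathbb{Z}/p^2)^s$ with $s\ge2$. Then $\mathcal{O}_M$ is not free.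
\end{proposition}

Keep the notation $q=p^s$, $H=pQ$, $F=M^H$, $E=Q/H$. Descent to $F$ reveals nothing: by \eqref{eq:MF} the trace of $\mathcal{O}_M$ is $p\mathcal{O}_F$, which is free, and its associated order preserves $\mathcal{O}_M\cap F=\mathcal{O}_F$. We therefore stop one step above $F$, at a field $R$ of degree $p$ over $F$ where trace and intersection differ. If $\mathcal{O}_M$ is free, then $p^{-1}T_E$ lifts to an operator on $R$ that preserves both. We show that preserving $\mathcal{O}_R$ makes this operator integral away from $F$, and that it then cannot preserve the trace ideal.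

Choose generators $\sigma_1,\dots,\sigma_s$ of the cyclic factors of $Q$, let $D$ be generated by the $p$-th powers of $\sigma_2,\dots,\sigma_s$, and let $R=M^D$. Then
\[
K\subset F\subset R\subset M,\qquad [F:K]=q,\quad[R:F]=p,\quad[M:R]=q/p,
\]
and $\bar Q=\operatorname{Gal}(R/K)=\langle\sigma\rangle\times\Delta$ with $\sigma$ of order $p^2$ and $\Delta=\langle\tau_2\rangle\times\dots\times\langle\tau_s\rangle$, each $\tau_i$ of order $p$. Put $\rho=\sigma^p$ and $Z=\langle\rho\rangle=\operatorname{Gal}(R/F)$. By Lemma~\ref{lem:filtration}, $D\le H$ and $Z=p\bar Q$ both have the single break $1+q$, the group $\Delta$ has the single break $1$ because $\Delta\cap Z=1$, and $d_{\bar Q}=3pq-q-2$. Formula \eqref{eq:single} and Lemma~\ref{lem:trace}(i) give the following traces.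
\begin{enumerate}
\item[(A)] $\operatorname{Tr}_{M/R}(\mathcal{O}_M)=\mathfrak{P}_R^{q-p+1}$, since $(q+2)(1-p/q)=q-p+2-2p/q$ and $0<2p/q<1$. This uses $s\ge2$; for $s=1$ one has $R=M$.
\item[(B)] $T_Z\mathcal{O}_R=\mathfrak{P}_F^{q-q/p+1}$, since $(q+2)(p-1)/p=q-q/p+2-2/p$.
\item[(C)] $T_Z\mathfrak{P}_R^{1+q}=\mathfrak{P}_F^{q+1}$ and $T_Z\mathfrak{P}_R^{2+q}=\mathfrak{P}_F^{q+2}$, since $1+q+(q+2)(p-1)=pq+2p-1$.
\item[(D)] $\operatorname{Tr}_{R/K}(\mathcal{O}_R)=p^2\mathcal{O}$, since $2pq\le3pq-q-2<3pq$.
\item[(E)] $T_\Delta\mathfrak{P}_R=\mathfrak{P}_{R^\Delta}$ and $T_\Delta\mathfrak{P}_R^2=\mathfrak{P}_{R^\Delta}^2$, since $1+2(|\Delta|-1)=2|\Delta|-1$.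
\end{enumerate}

To control an operator on the complement $(1-\varepsilon_Z)R=(\rho-1)R$ of $F$, we exhibit a lattice in this complement that every element of $A(\mathcal{O}_R)$ preserves and that is cyclic over the group ring.

\begin{lemma}\label{lem:lattice}
Let $v_R(w)=1$. Then $\Lambda=(\rho-1)\mathcal{O}_R$ equals $\mathcal{O}[\bar Q]\,(\rho-1)w$.
\end{lemma}

\begin{proof}
The kernel of $\rho-1$ on $R$ is $F$, so $\Lambda$ has rank $pq-q=p(p-1)\cdot p^{s-1}$. Put $X_1=\sigma-1$ and $X_i=\tau_i-1$ for $i\ge2$. Modulo $p$ we have $\rho-1\equiv X_1^p$ and $T_Z\equiv(\rho-1)^{p-1}\equiv X_1^{p(p-1)}$, and $T_Z$ kills $\Lambda$. So Lemma~\ref{lem:socle} applies with $a_1=p(p-1)$ and $a_i=p$. As $a_1-1=p(p-2)+(p-1)$, the top monomial is congruent to $(\rho-1)^{p-2}\xi$, where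
\[
\xi=(\sigma-1)^{p-1}\prod_{i=2}^s(\tau_i-1)^{p-1}.
\]
With $w'=\xi w$ we must show that $(\rho-1)^{p-1}w'\notin p\Lambda$.

We first compute $v_R(w')$. By \eqref{eq:binomial}, $w'\equiv(\sigma-1)^{p-1}T_\Delta w\pmod{p\mathcal{O}_R}$. By (E) and Lemma~\ref{lem:trace}(ii), $T_\Delta w$ is a uniformizer of $R^\Delta$. The extension $R^\Delta/K$ is cyclic of degree $p^2$, generated by $\sigma$, and $\sigma$ lies in the first but not in the second lower ramification group. By Lemma~\ref{lem:R}, each application of $\sigma-1$ raises the valuation by exactly $1$ as long as the valuation is one of $1,\dots,p-1$. So $(\sigma-1)^{p-1}T_\Delta w$ has valuation $p$ in $R^\Delta$ and $|\Delta|p=q$ in $R$. Since $q<pq=v_R(p)$, we get $v_R(w')=q$.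

Suppose now that $(\rho-1)^{p-1}w'=p(\rho-1)z$ with $z\in\mathcal{O}_R$. Substituting \eqref{eq:binomial} for $\gamma=\rho$ and dividing by $p$ gives
\[
w'=p^{-1}T_Zw'+(\rho-1)\bigl(r(\rho)w'-z\bigr).
\]
The last term lies in $\mathfrak{P}_R^{q+2}$, by Lemma~\ref{lem:R} with $t=1+q$ and $\mathcal{O}_R=\mathcal{O}+\mathfrak{P}_R$. For the first term, the image of $\xi$ in $\mathcal{O}[E]$ is $T_E+p\beta$ with $\beta\in\mathcal{O}[E]$, by \eqref{eq:binomial}. Since $T_Zw\in F$,
\[
p^{-1}T_Zw'=p^{-1}\xi\,T_Zw=p^{-1}\operatorname{Tr}_{R/K}(w)+\beta\,T_Zw .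
\]
By (D) the first summand has $v_R\ge pq$, and by (B) the second has $v_R\ge p(q-q/p+1)=pq-q+p$. Both bounds exceed $q$. Hence $v_R(w')>q$, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:OM}]
Suppose $\mathcal{O}_M$ is free and let $A=A(\mathcal{O}_M)$. By Lemma~\ref{lem:descent} for $H$, together with \eqref{eq:MF} and \eqref{eq:elem}, there is $a\in A$ with $\pi_H(a)=p^{-1}T_E$. Let $t=\pi_D(a)\in K[\bar Q]$. It acts on $F$ as $p^{-1}T_E$. By Lemma~\ref{lem:descent} for $D$ and by (A), it preserves $\mathcal{O}_R$ and $\mathfrak{P}_R^{q-p+1}$.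

Since $t$ commutes with $\rho-1$, it preserves $\Lambda$. Let $y=(\rho-1)w$ be the generator of Lemma~\ref{lem:lattice}, and choose $\Theta\in\mathcal{O}[\bar Q]$ with $ty=\Theta y$. Then $t-\Theta$ kills $K[\bar Q]y=K\Lambda=(1-\varepsilon_Z)R$. So for every $x\in R$,
\[
tx=\Theta x+f,\qquad f=(t-\Theta)\varepsilon_Zx\in F.
\]
Take $v_R(x)=1+q$; this valuation is chosen so that the trace of $x$ to $F$ is $p$ times a uniformizer. Indeed, by (C) and Lemma~\ref{lem:trace}(ii), $T_Zx=pu$ with $v_F(u)=1$. We compute $T_Z(tx)$ in two ways. On the one hand $T_Z(tx)=t(pu)=\operatorname{Tr}_{F/K}(u)$, which has $v_F=q$ by \eqref{eq:elem}. On the other hand $T_Z(tx)=\Theta(pu)+pf$, and $\Theta(pu)\in\mathfrak{P}_F^{q+1}$. Hence $v_F(pf)=q$, and $f$ is a unit. But $x\in\mathfrak{P}_R^{q-p+1}$, so $tx\in\mathfrak{P}_R^{q-p+1}\subseteq\mathfrak{P}_R$, and $\Theta x\in\mathfrak{P}_R$ because $\Theta$ is integral. Thus $f=tx-\Theta x\in\mathfrak{P}_R$, a contradiction.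
\end{proof}

\section{Non-cyclic groups and the end of the proof}\label{sec:noncyclic}

We now trace the ideals $I_i$ down to a quotient $(\mathbb{Z}/p)^2$ or $(\mathbb{Z}/p^2)^s$ of $P$ and check that they land on non-free ideals.

\begin{proposition}\label{prop:exponent}
Let $N/K$ have non-cyclic group $P$ of exponent $p^m$ with $m\ge2$. Then $\mathcal{O}_N$ is not free.
\end{proposition}

\begin{proof}
By \eqref{eq:different}, $d_P=|P|(m+1-\theta)$ with
\[
\theta=\frac2{|P|}+\sum_{k=1}^{m-1}\frac1{|p^kP|}.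
\]
For a quotient $\bar P=P/D$, formula \eqref{eq:trace} shows that the trace of $\mathcal{O}_N$ to $N^D$ has exponent
\begin{equation}\label{eq:h}
h=(m+1)|\bar P|-\lceil|\bar P|\,\theta\rceil-d_{\bar P}.
\end{equation}
By Lemma~\ref{lem:descent} it suffices to find $\bar P$ for which this trace is not free. Let $p^{m-1}P\cong(\mathbb{Z}/p)^s$ and $q=p^s$, so that $P$ has $s$ cyclic factors of order $p^m$ and
\begin{equation}\label{eq:size}
|p^kP|\ge q^{m-k}\qquad(0\le k\le m-1).
\end{equation}
The term $k=m-1$ of $\theta$ equals $1/q$ and decides which quotient to use.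

\emph{Case $s=1$.} Take $\bar P\cong(\mathbb{Z}/p)^2$, which is possible because $P$ is not cyclic, with fixed field $F$. As $d_{\bar P}=2p^2-2$, \eqref{eq:h} gives $h=(m-1)p^2+1-c$ with $c=\lceil p^2\theta\rceil-1$, so the trace is $p^{m-1}\mathfrak{P}_F^{1-c}$. From $\theta>1/p$ we get $\lceil p^2\theta\rceil\ge p+1$, so $c\ge p$. From $|P|\ge p^{m+1}\ge27$ and \eqref{eq:size} we get $\theta<\frac2{27}+\frac1{p-1}<1$, so $c\le p^2-1$. Proposition~\ref{prop:rank2} applies.

\emph{Case $s\ge2$.} Take $\bar P\cong(\mathbb{Z}/p^2)^s$, with fixed field $M$. As $d_{\bar P}=3q^2-q-2$, \eqref{eq:h} gives $h=(m-2)q^2+q+2-\lceil q^2\theta\rceil$. Write $q^2\theta=q+\delta$. By \eqref{eq:size},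
\[
0<\delta=\frac{2q^2}{|P|}+\sum_{k=1}^{m-2}\frac{q^2}{|p^kP|}\le2q^{2-m}+\sum_{j=0}^{m-3}q^{-j}.
\]
For $m=2$ the right side is $2$. For $m\ge3$ it is less than $\frac2q+\frac q{q-1}\le\frac29+\frac98<2$. So $\lceil q^2\theta\rceil\in\{q+1,q+2\}$, and the trace is $p^{m-2}\mathfrak{P}_M$ or $p^{m-2}\mathcal{O}_M$. Neither is free, by Propositions~\ref{prop:PM} and~\ref{prop:OM}.
\end{proof}

In the second case a quotient $(\mathbb{Z}/p)^2$ would not help: there $p^2\theta\le p^2(q+2)/q^2<2$, so $c\in\{0,1\}$ and the trace is free by Proposition~\ref{prop:elem}. This is why Proposition~\ref{prop:OM} is needed.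

\begin{proposition}\label{prop:elemtame}
Let $P\cong(\mathbb{Z}/p)^r$ with $r\ge2$, and let $e\ge2$. Then $I_i$ is not free for $i=\lfloor e/2\rfloor$.
\end{proposition}

\begin{proof}
We have $\frac13\le i/e\le\frac12$, so $a=\lfloor ip^r/e\rfloor$ satisfies $p^{r-1}\le a\le p^r/2$; the lower bound uses $p\ge3$. Let $D\le P$ have order $p^{r-2}$. By \eqref{eq:trace} the trace of $I_i=\mathfrak{P}_N^{-a}$ to $N^D$ has exponent
\[
\Bigl\lfloor\frac{2p^r-2-a}{p^{r-2}}\Bigr\rfloor-(2p^2-2)=1-c,\qquad c=\Bigl\lceil\frac{a+2}{p^{r-2}}\Bigr\rceil-1 .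
\]
Since $(a+2)/p^{r-2}>p$, we have $c\ge p$. Since $c<(a+2)/p^{r-2}\le p^2/2+2\le p^2$, we have $c\le p^2-1$. Proposition~\ref{prop:rank2} and Lemma~\ref{lem:descent} give the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $P$ is cyclic, then $\mathcal{O}_L$ is free if and only if (b) holds, by Proposition~\ref{prop:cyclic}, and (a) implies (b) because a cyclic elementary abelian group has $n\le1$. Let $P$ be non-cyclic, so that (b) fails. If (a) holds, then $L=N$ and $\mathcal{O}_L$ is free by Proposition~\ref{prop:elem}. Conversely, if $\mathcal{O}_L$ is free, then all $I_i$ are free by Proposition~\ref{prop:tame}. Proposition~\ref{prop:exponent} applied to $I_0=\mathcal{O}_N$ shows that $P$ is elementary abelian, and Proposition~\ref{prop:elemtame} then gives $e=1$.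
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\texttt{http://www.numdam.org/article/JTNB\_1989\_\_1\_1\_59\_0.pdf}

\bibitem{serre}
Serre, \emph{Local Fields}.

\end{thebibliography}
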